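
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{conj}{Conjecture (Uniqueness of phase)}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Uniqueness of the phase for $\mu$-cscK metrics}


\begin{abstract}
A $\mu^\lambda$-cscK metric is a K\"ahler metric whose scalar curvature, weighted by the Hamiltonian of a holomorphic vector field $\xi$, is affine in that Hamiltonian with slope $\lambda$. The field $\xi$, the phase, is part of the unknown. We prove that for $\lambda\le 0$ such metrics in a fixed K\"ahler class are unique modulo automorphisms, phase included. Once a torus of symmetries is fixed, the phase is the unique minimizer of a function on a finite-dimensional space, and this function does not depend on the metric. For a fixed phase, uniqueness is deduced from the Berman--Berndtsson convexity theorem applied to an auxiliary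 fiber bundle, for every real $\lambda$. We also determine exactly when uniqueness holds on the projective line. It follows that $\lambda\le0$ is the precise range in which uniqueness holds for all K\"ahler classes.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a connected compact K\"ahler manifold of complex dimension $n$, let $L$ be a K\"ahler class on $X$, and let $\mathcal H(X,L)$ be the space of K\"ahler metrics $\omega$ with $[\omega]=L$. Let $\mathrm{Aut}(X,L)$ be the group of biholomorphisms $g$ of $X$ with $g^*L=L$. Fix $\lambda\in\mathbb R$.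

In local holomorphic coordinates we write $\omega=\mathrm i\,g_{j\bar k}\,dz^j\wedge d\bar z^k$. The Ricci form is $\mathrm{Ric}(\omega)=-\mathrm i\partial\bar\partial\log\det(g_{j\bar k})=\mathrm i R_{j\bar k}\,dz^j\wedge d\bar z^k$, and the scalar curvature is $s(\omega)=g^{j\bar k}R_{j\bar k}$. For a smooth function $f$ put
\[
\bar\square_\omega f=-g^{j\bar k}\partial_j\partial_{\bar k}f,\qquad
\partial^\sharp f=g^{j\bar k}\partial_{\bar k}f\,\partial_j .
\]
For real $f,h$ put $\langle\partial f,\partial h\rangle=g^{j\bar k}\partial_jf\,\partial_{\bar k}h$ and $|\partial f|^2_\omega=\langle\partial f,\partial f\rangle$. So $\bar\square_\omega$ is the nonnegative $\bar\partial$-Laplacian. A \emph{Killing potential} of $\omega$ is a real smooth function $\theta$ such that the $(1,0)$-field $\xi=\partial^\sharp\theta$ is holomorphic. Equivalently, $\xi$ is holomorphic and $\iota_\xi\omega=\mathrm i\bar\partial\theta$. Then $\operatorname{Im}\xi$ is a Killing field. We write $\theta=\theta_\xi$; it is determined by $\xi$ and $\omega$ up to an additive constant. The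 \emph{$\mu$-scalar curvature} of $\omega$ with respect to $\xi$ is
\begin{equation}\label{eq:musc}
s_\xi(\omega)=\bigl(s(\omega)+\bar\square_\omega\theta_\xi\bigr)+\bigl(\bar\square_\omega\theta_\xi-|\partial\theta_\xi|^2_\omega\bigr).
\end{equation}
The metric $\omega$ is \emph{$\mu^\lambda$-cscK with respect to $\xi$} if $s_\xi(\omega)-\lambda\theta_\xi$ is constant; this does not depend on the constant in $\theta_\xi$. It is \emph{$\mu^\lambda$-cscK} if this holds for some such $\xi$, which we call the phase. The phase $\xi=0$ is allowed, and for it the condition says that the scalar curvature is constant.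

Since the phase is an unknown of the problem, uniqueness has two layers: do two solutions in $L$ have the same phase, up to automorphisms, and do they coincide once the phases agree? The following was conjectured in \cite{sketch}.

\begin{conj}
Given a K\"ahler class $L$ and $\lambda\le0$, $\mu^\lambda$-cscK metrics in $L$ are unique modulo $\mathrm{Aut}(X,L)$: if $\omega,\omega'\in\mathcal H(X,L)$ are both $\mu^\lambda$-cscK, possibly with respect to different vector fields, then $\omega'=g^*\omega$ for some $g\in\mathrm{Aut}(X,L)$.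
\end{conj}

We prove the conjecture and show that the range $\lambda\le0$ cannot be enlarged.

\subsection{What the equation means}

For $\omega\in\mathcal H(X,L)$ and a smooth function $v>0$ with $\int_Xv\,\omega^n=1$ put
\begin{equation}\label{eq:E}
E_\omega(v)=\int_X\Bigl(s(\omega)\,v+\frac{|\partial v|^2_\omega}{v}-\lambda\,v\log v\Bigr)\omega^n .
\end{equation}
Write $v=e^f$. If $\int w\,\omega^n=0$, then
\[
\frac{d}{d\epsilon}\Big|_{\epsilon=0}E_\omega(v+\epsilon w)=\int_X\bigl(s(\omega)+2\bar\square_\omega f-|\partial f|_\omega^2-\lambda f\bigr)w\,\omega^n ,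
\]
because the variation of $|\partial v|^2/v$ is $2\operatorname{Re}\langle\partial f,\partial w\rangle-|\partial f|^2w$. For $f=\theta_\xi-\log\int e^{\theta_\xi}\omega^n$ the bracket is $s_\xi-\lambda\theta_\xi$ up to a constant. So, for a Killing potential $\theta_\xi$, \emph{$\omega$ is $\mu^\lambda$-cscK with respect to $\xi$ if and only if the probability density}
\begin{equation}\label{eq:v}
v_{\xi,\omega}=e^{\theta_\xi}\Big/\int_Xe^{\theta_\xi}\omega^n
\end{equation}
\emph{is a critical point of $E_\omega$ among all smooth positive densities.}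

This suggests the role of the sign of $\lambda$. The function $(a,p)\mapsto|p|^2/a$ is convex on $\{a>0\}$, and $-\lambda v\log v$ is convex in $v$ if $\lambda\le0$. So for $\lambda\le0$ the functional $E_\omega$ is convex and its critical points are minimizers; Lemma \ref{lem:diff} below shows that there is at most one. This settles the question of phases for one fixed metric. For two different metrics the functionals are different, and the point is to compare them. The comparison succeeds because $E_\omega$ takes values independent of $\omega$ on the finite-dimensional family of densities \eqref{eq:v}, as long as $\omega$ varies among metrics invariant under a fixed torus.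

\subsection{Results}

Let $\mathfrak h$ be the space of holomorphic $(1,0)$-fields of the form $\partial^\sharp_\omega u$ with $u\in C^\infty(X,\mathbb C)$. It does not depend on $\omega\in\mathcal H(X,L)$. Let $G$ be the identity component of the kernel of the Jacobi homomorphism $\mathrm{Aut}^0(X)\to\mathrm{Alb}(X)$. It is a closed connected complex Lie subgroup of $\mathrm{Aut}^0(X)$ with Lie algebra $\{2\operatorname{Re}Y:Y\in\mathfrak h\}$ (see \S\ref{ss:fields}). Being connected, it acts trivially on $H^2(X,\mathbb R)$, so $G\subset\mathrm{Aut}(X,L)$. Let $J$ be the complex structure of $X$.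

By a torus in $G$ we always mean a compact torus. For a torus $T\subset G$ with Lie algebra $\mathfrak t$ put
\[
\mathfrak t_J=\{\zeta\in\mathfrak h:\operatorname{Im}\zeta\in\mathfrak t\},\qquad
W^\lambda(\zeta)=E_\omega(v_{\zeta,\omega})\quad(\zeta\in\mathfrak t_J),
\]
where $\omega\in\mathcal H(X,L)$ is $T$-invariant. Such $\omega$ exist by averaging, and by Lemma \ref{lem:W}, $W^\lambda(\zeta)$ does not depend on the choice of $\omega$.

\begin{thmA}
\begin{enumerate}
\item[(1)] Let $\lambda\le0$. If $\omega,\omega'\in\mathcal H(X,L)$ are $\mu^\lambda$-cscK with respect to $\xi,\xi'$, there is $g\in G$ with $\omega'=g^*\omega$ and $\xi'=(g^{-1})_*\xi$. In particular the conjecture holds.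
\item[(2)] Let $\lambda\le0$, and let $\omega\in\mathcal H(X,L)$ be $\mu^\lambda$-cscK with respect to $\xi$ and invariant under a torus $T\subset G$ with $\operatorname{Im}\xi\in\mathfrak t$. Then $\xi$ is the unique global minimizer of $W^\lambda$ on $\mathfrak t_J$.
\item[(3)] For every $\lambda\in\mathbb R$ and fixed $\xi$: two $\mu^\lambda$-cscK metrics in $L$ with respect to the same $\xi$, both invariant under a common maximal torus $T$ of $G$ with $\operatorname{Im}\xi\in\mathfrak t$, differ by an element of $\exp(J\mathfrak t)$.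
\end{enumerate}
\end{thmA}

\begin{thmB}
On $X=\mathbb P^1$ with $\int_XL=4\pi k$, $k>0$, uniqueness of $\mu^\lambda$-cscK metrics modulo $\mathrm{Aut}(X,L)$ holds if and only if $k\lambda\le2$. Hence for every $\lambda>0$ uniqueness fails for some $(X,L)$, and $\{\lambda\le0\}$ is exactly the set of $\lambda$ for which it holds for all $(X,L)$.
\end{thmB}

\subsection{Plan of the proof}

Section \ref{sec:P1} treats $\mathbb P^1$ by hand. It shows the mechanism behind Theorem A(2) in the smallest case and proves Theorem B. The general proof has three parts.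

\emph{A common torus} (\S\ref{sec:Lich}). The function $W^\lambda$ lives on $\mathfrak t_J$, so two solutions can be compared only if both are invariant under one torus containing both phases. A weighted Lichnerowicz operator shows that a $\mu^\lambda$-cscK metric is invariant under a \emph{maximal} torus of $G$; maximal tori are conjugate.

\emph{Equality of phases} (\S\ref{sec:phase}). An exact formula writes $E_\omega(v)-E_\omega(v_{\xi,\omega})$ as a relative Fisher information minus $\lambda$ times a relative entropy. This is the only place where $\lambda\le0$ is used.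

\emph{Fixed phase} (\S\ref{sec:fixed}). We need an inequality between the endpoint slopes, along a weak geodesic, of a K-energy with weight $e^{\theta}$. We obtain it from the unweighted convexity theorem on a bundle $Y\to B$ with fiber $X$, whose volume form carries the weight $\prod_a(1+r_am_a/d)^d$. Here $\theta=\sum_ar_am_a$, and the weight tends to $e^\theta$ as $d\to\infty$. The uniqueness statement of this part is known from the theory of weighted extremal metrics of Lahdili and Inoue; we give a proof from the Berman--Berndtsson theorem.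

\smallskip
From the literature we use:
\begin{itemize}
\item standard Lie theory, including the Cartan--Iwasawa--Malcev theorem: in a connected Lie group every compact subgroup lies in a maximal compact subgroup, and maximal compact subgroups are connected and conjugate;
\item Bedford--Taylor theory: Monge--Amp\`ere operators and mixed products are continuous under uniform convergence of bounded $\omega$-psh functions, and the comparison principle holds;
\item Chen's theorem on geodesics \cite{chen}, with complements by B\l ocki, stated in \S\ref{ss:geod};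
\item the Berman--Berndtsson convexity theorem \cite{bb}, stated in \S\ref{ss:slope}.
\end{itemize}

\section{The projective line}\label{sec:P1}

\subsection{Scaling and momentum profiles}

If $\omega$ is $\mu^\Lambda$-cscK with respect to $\xi$, then $k\omega$ is $\mu^{\Lambda/k}$-cscK with respect to $\xi/k$: the potential $\theta$ is unchanged, while $s$, $\bar\square$ and $|\partial\cdot|^2$ are divided by $k$. So we may assume that the area is $4\pi$ and write $\Lambda=k\lambda$.

Let $\omega$ be a K\"ahler form of area $4\pi$ on $\mathbb P^1$, invariant under an effective holomorphic circle action, whose generator then has minimal period $2\pi$. The image of its Hamiltonian $y$ has length $4\pi/2\pi=2$, so $y$ can be normalized to have image $[-1,1]$. Away from the two fixed points let $t$ be the angle coordinate that is constant along the gradient lines of $y$. With suitable orientation of $t$ we have $\omega=dy\wedge dt$, and the Riemannian metric with area form $\omega$ is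
\[
\frac{dy^2}{2\phi}+2\phi\,dt^2,\qquad \phi=|\partial y|_\omega^2=\tfrac12|\nabla y|^2 .
\]
Near a fixed point, in a coordinate $z$ in which the action is linear, $y$ and $\phi$ are smooth functions of $|z|^2$, and $y$ has nonzero derivative in $|z|^2$ because $\omega=dy\wedge dt$ is nondegenerate there. So $\phi=\phi(y)$ is smooth on $[-1,1]$. Smooth closing of the metric at the poles gives
\begin{equation}\label{eq:profile}
\phi>0\ \text{on }(-1,1),\qquad \phi(\pm1)=0,\qquad\phi'(\pm1)=\mp1 .
\end{equation}
Indeed, if $r$ is the distance to a pole, then $dr=\pm dy/\sqrt{2\phi}$ and $|d\sqrt{2\phi}/dr|=|\phi'|$, which must be $1$ there.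

Conversely, let $\phi$ be smooth on $[-1,1]$ and satisfy \eqref{eq:profile}. Put $z=e^{\ell(y)+\mathrm it}$ with $\ell'=1/(2\phi)$. Then the metric is $2\phi\,|dz|^2/|z|^2$. Since $\phi=(1+y)q$ with $q$ smooth near $-1$ and $q(-1)=1$, the function $\ell-\frac12\log(1+y)$ is smooth at $y=-1$. So $|z|^2$ is $1+y$ times a smooth positive function of $y$, and the metric extends smoothly over $z=0$. In the same way it extends over $z=\infty$ with the coordinate $1/z$. Thus $\phi$ defines a K\"ahler metric of area $4\pi$ on $\mathbb P^1$.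

The Gauss curvature of $dr^2+\psi^2dt^2$ is $-\psi_{rr}/\psi$. With $\psi=\sqrt{2\phi}$ this gives $s=-\phi''$, the scalar curvature in our convention being the Gauss curvature here. Moreover $\bar\square F(y)=-(\phi F')'$. For the potential $\theta=xy$, $x\in\mathbb R$, we get
\begin{equation}\label{eq:sxi}
s_\xi=-\phi''-2x\phi'-x^2\phi=-e^{-xy}(e^{xy}\phi)'' .
\end{equation}

\subsection{A function independent of the metric}

Write $I(x)=\int_{-1}^1e^{xy}dy=\frac{2\sinh x}{x}$ and $\langle F\rangle_x=I(x)^{-1}\int_{-1}^1F\,e^{xy}dy$; here and below, formulas are extended to $x=0$ by continuity. Then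
\begin{equation}\label{eq:moments}
\langle y\rangle_x=\coth x-\frac1x,\qquad \langle y^2\rangle_x-\langle y\rangle_x^2=\frac1{x^2}-\frac1{\sinh^2x}.
\end{equation}
The density of the potential $xy$ is $v_x=e^{xy}/(2\pi I(x))$, and its value under \eqref{eq:E}, with $\Lambda$ in place of $\lambda$, is
\[
E_\omega(v_x)=\bigl\langle-\phi''+x^2\phi\bigr\rangle_x-\Lambda\bigl(x\langle y\rangle_x-\log(2\pi I(x))\bigr).
\]
The profile $\phi$ disappears: two integrations by parts and \eqref{eq:profile} give
\[
\int_{-1}^1(-\phi''+x^2\phi)e^{xy}dy=-\bigl[\phi'e^{xy}\bigr]_{-1}^1=2\cosh x .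
\]
Hence
\begin{equation}\label{eq:W1}
E_\omega(v_x)=W(x):=x\coth x-\Lambda\Bigl(x\coth x-1-\log\frac{4\pi\sinh x}{x}\Bigr)
\end{equation}
for \emph{every} invariant $\omega$ of area $4\pi$. The function $W$ is even and smooth, and
\begin{equation}\label{eq:W1prime}
W'(x)=\Bigl(\coth x-\frac{x}{\sinh^2x}\Bigr)-\Lambda\Bigl(\frac1x-\frac x{\sinh^2x}\Bigr).
\end{equation}

Suppose now that $\phi_0$ is the profile of a $\mu^\Lambda$-cscK metric with potential $x_0y$, so that $-\phi_0''-2x_0\phi_0'-x_0^2\phi_0=\Lambda x_0y+c$. Average this against $e^{xy}$. Since $-\langle\phi_0'\rangle_x=x\langle\phi_0\rangle_x$, the left side becomes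
\[
\langle-\phi_0''+x^2\phi_0\rangle_x-(x-x_0)^2\langle\phi_0\rangle_x=x\coth x-(x-x_0)^2\langle\phi_0\rangle_x ,
\]
and the right side is $\Lambda x_0\langle y\rangle_x+c$. Insert this in $W(x)=x\coth x-\Lambda(x\langle y\rangle_x-\log(2\pi I(x)))$. For $x=x_0$ we get $W(x_0)=c+\Lambda\log(2\pi I(x_0))$, and subtraction gives
\begin{equation}\label{eq:W1diff}
W(x)-W(x_0)=(x-x_0)^2\langle\phi_0\rangle_x-\Lambda\int_{\mathbb P^1}v_x\log\frac{v_x}{v_{x_0}}\,\omega .
\end{equation}
The first term is positive for $x\ne x_0$, and the integral is $\ge0$ by Jensen's inequality. So for $\Lambda\le0$ the phase $x_0$ is the unique minimizer of $W$. As $W$ does not depend on the metric, two $\mu^\Lambda$-cscK metrics invariant under the same circle cannot then have different phases along this circle. This is the whole mechanism of Theorem A(2).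

\subsection{Solutions are the critical points of \texorpdfstring{$W$}{W}}

\begin{proposition}\label{prop:P1}
Let $x\in\mathbb R$. There is a circle-invariant $\mu^\Lambda$-cscK metric of area $4\pi$ with potential $xy$ if and only if $W'(x)=0$.
\end{proposition}

\begin{proof}
For $x=0$ the profile $\phi=\frac12(1-y^2)$ is a solution, and $W'(0)=0$ since $W$ is even. Let $x\ne0$. By \eqref{eq:sxi}, we look for a constant $c$ and a function $H=e^{xy}\phi$ with
\begin{equation}\label{eq:H}
H''=-(\Lambda xy+c)e^{xy},\qquad H(\pm1)=0,\qquad H'(\pm1)=\mp e^{\pm x},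
\end{equation}
and $H>0$ on $(-1,1)$. Integrate $H''$ and $yH''$, using $\int yH''=[yH'-H]$, and divide by $-I(x)$. With $2\cosh x=I(x)\,x\coth x$ and $2\sinh x=I(x)\,x$ this gives
\begin{equation}\label{eq:twocond}
\Lambda x\langle y\rangle_x+c=x\coth x,\qquad \Lambda x\langle y^2\rangle_x+c\langle y\rangle_x=x .
\end{equation}
Conversely, if \eqref{eq:twocond} holds, solve the differential equation from $y=-1$ with $H(-1)=0$ and $H'(-1)=e^{-x}$. The first condition gives $H'(1)=-e^{x}$, and then the second gives $H(1)=0$. The first equation in \eqref{eq:twocond} determines $c$. Inserting this value in the second and using \eqref{eq:moments}, we see that \eqref{eq:twocond} is solvable if and only if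
\[
0=\Lambda x\Bigl(\frac1{x^2}-\frac1{\sinh^2x}\Bigr)+x\coth x\Bigl(\coth x-\frac1x\Bigr)-x=-W'(x).
\]

It remains to see that a solution $H$ of \eqref{eq:H} is positive on $(-1,1)$. The function $H''$ changes sign at most once. If it does not change sign, then $H$ is concave because $H'(-1)>0>H'(1)$, and $H(\pm1)=0$, $H'(-1)>0$ give positivity. If $H$ is concave on $[-1,y_0]$ and convex on $[y_0,1]$ with $-1<y_0<1$, then $H\ge H'(1)(y-1)>0$ on $[y_0,1)$. Then concavity, $H(-1)=0$ and $H(y_0)>0$ give $H>0$ on $(-1,y_0]$. If $H$ is convex on $[-1,y_0]$ and concave on $[y_0,1]$, then in the same way $H\ge H'(-1)(y+1)>0$ on $(-1,y_0]$, and concavity with $H(1)=0$ gives $H>0$ on $[y_0,1)$. Finally $\phi=e^{-xy}H$ satisfies \eqref{eq:profile}.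
\end{proof}

\subsection{Proof of Theorem B}

\emph{Non-uniqueness for $\Lambda>2$.} As $x\to0^+$, the two brackets in \eqref{eq:W1prime} are $\frac{2x}3+O(x^3)$ and $\frac x3+O(x^3)$, so $W'(x)=\frac{(2-\Lambda)x}3+O(x^3)<0$ for small $x>0$. As $x\to\infty$, $W'(x)\to1$. So $W'(x)=0$ for some $x>0$, and Proposition \ref{prop:P1} gives a $\mu^\Lambda$-cscK metric $\omega_x$ with potential $xy$. The round metric is $\mu^\Lambda$-cscK with $\xi=0$. If $\omega_x$ were a pullback of the round metric of area $4\pi$, its curvature $-\phi''$ would be $1$, so $\phi=\frac12(1-y^2)$ by \eqref{eq:profile}. Then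
\[
s_\xi-\Lambda\theta=1+2xy-\tfrac{x^2}2(1-y^2)-\Lambda xy
\]
would be constant, which is false for $x\ne0$.

\emph{Uniqueness for $\Lambda\le2$.} Let $\omega$ be $\mu^\Lambda$-cscK with respect to $\xi\ne0$. The closure of the flow of $\operatorname{Im}\xi$ is a nontrivial compact torus in $PSL_2(\mathbb C)$, hence a circle, and it preserves $\omega$. So $\theta_\xi=xy+\mathrm{const}$ with $x\ne0$ in the notation above, and $W'(x)=0$ by Proposition \ref{prop:P1}. Since $W'$ is odd we may take $x>0$. With $z=2x$,
\[
x\sinh x\cosh x+x^2-2\sinh^2x=\frac z4\sinh z+\frac{z^2}4-(\cosh z-1)=\sum_{j\ge3}\Bigl(\frac j2-1\Bigr)\frac{z^{2j}}{(2j)!}>0 .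
\]
Dividing by $x\sinh^2x$ we get
\[
\coth x-\frac x{\sinh^2x}>2\Bigl(\frac1x-\frac x{\sinh^2x}\Bigr).
\]
The bracket on the right is positive because $\sinh x>x$. As $\Lambda\le2$, this gives $W'(x)>0$, a contradiction. So every $\mu^\Lambda$-cscK metric has $\xi=0$ and constant curvature. Constant curvature metrics of given area on $\mathbb P^1$ form one $PSL_2(\mathbb C)$-orbit, so uniqueness holds.

Given $\lambda>0$, any $k>2/\lambda$ yields a class for which uniqueness fails. For $\lambda\le0$ it always holds by Theorem A, proved below. \qed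

\begin{remark}
The threshold $2$ is visible in \eqref{eq:W1diff} at $x_0=0$, where $\phi_0=\frac12(1-y^2)$. For small $x$ the first term is $\frac{x^2}3+O(x^4)$ and the entropy is $\frac{x^2}6+O(x^4)$; the second-order terms balance at $\Lambda=2$.
\end{remark}

\section{Potentials, tori and invariant integrals}\label{sec:prelim}

\subsection{Fields with potentials}\label{ss:fields}

For a holomorphic $(1,0)$-field $Y$ we identify $Y$ with the real field $2\operatorname{Re}Y$. This respects brackets, and multiplication by $\mathrm i$ becomes $J$. In particular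
\begin{equation}\label{eq:ReIm}
\operatorname{Re}Y=J\operatorname{Im}Y,\qquad 2\operatorname{Re}(\mathrm iY)=-2\operatorname{Im}Y,\qquad [\operatorname{Im}Y,Y']=\tfrac1{2\mathrm i}[Y,Y'] ,
\end{equation}
the last because $[\bar Y,Y']=0$ for holomorphic $Y,Y'$. We write $\exp(Y)$ for the time-one flow of $2\operatorname{Re}Y$.

If $\omega'=\omega+\mathrm i\partial\bar\partial\varphi$ and $\iota_Y\omega=\mathrm i\bar\partial u$, then
\begin{equation}\label{eq:change}
\iota_Y\omega'=\mathrm i\bar\partial(u+Y\varphi).
\end{equation}
Hence $\mathfrak h$ does not depend on $\omega$. For holomorphic $Y$ the $(0,1)$-form $\iota_Y\omega$ is $\bar\partial$-closed. By Hodge theory it is $\bar\partial$-exact if and only if it is $L^2$-orthogonal to $\bar\alpha$ for every holomorphic $1$-form $\alpha$. The pairing is a nonzero multiple of $\int\alpha(Y)\,\omega^n$, and $\alpha(Y)$ is a holomorphic function, hence constant. So $Y\in\mathfrak h$ if and only if all $\alpha(Y)$ vanish. As $Y\mapsto(\alpha\mapsto\alpha(Y))$ is the differential of the Jacobi homomorphism, the Lie algebra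 of $G$ is $\{2\operatorname{Re}Y:Y\in\mathfrak h\}$.

If $Y=\partial^\sharp u\in\mathfrak h$, then
\begin{equation}\label{eq:Lie}
\mathcal L_{2\operatorname{Re}Y}\,\omega=d\bigl(\mathrm i\bar\partial u-\mathrm i\partial\bar u\bigr)=\mathrm i\partial\bar\partial(u+\bar u).
\end{equation}
So $2\operatorname{Re}Y$ is Killing if and only if $\operatorname{Re}u$ is constant. By \eqref{eq:ReIm}, the Killing fields in $\mathrm{Lie}(G)$ are exactly the fields $\operatorname{Im}\partial^\sharp r$ with $r$ a real Killing potential. If $K$ is a Killing field in $\mathrm{Lie}(G)$, its flow preserves $\omega$ and the complex structure. Hence $\partial^\sharp(Ku)=[K,\partial^\sharp u]$ for all $u$, and $\int(Ku)\,\omega^n=0$.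

\subsection{Torus-invariant metrics}

Let $T\subset G$ be a torus and $\omega$ a $T$-invariant metric. By the previous paragraph $\zeta\mapsto\operatorname{Im}\zeta$ is an isomorphism $\mathfrak t_J\to\mathfrak t$, and each $\zeta\in\mathfrak t_J$ has a real potential $\theta_\zeta$. Since $\mathfrak t$ is abelian, the fields in $\mathfrak t_J$ commute with each other and with $\mathfrak t$. The potential $\theta_\zeta$ is $T$-invariant: for $K\in\mathfrak t$ we have $\partial^\sharp(K\theta_\zeta)=[K,\zeta]=0$, so $K\theta_\zeta$ is constant, and its integral is zero.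

If $F$ is real and $T$-invariant, then $(\operatorname{Im}\zeta)F=0$, so $\zeta F=(\operatorname{Re}\zeta)F$ is real and $T$-invariant, and $2\operatorname{Re}\zeta$ acts on $F$ as $2\zeta$. For potentials $m_a,m_b$ of $\zeta_a,\zeta_b\in\mathfrak t_J$, the function $\zeta_bm_a=g^{j\bar k}\partial_jm_a\,\partial_{\bar k}m_b$ is therefore real, while its complex conjugate is $\zeta_am_b$. Thus
\begin{equation}\label{eq:sym}
\zeta_bm_a=\zeta_am_b .
\end{equation}

Let $\mathcal H^T$ be the convex set of real smooth $T$-invariant $\varphi$ with $\omega_\varphi=\omega+\mathrm i\partial\bar\partial\varphi>0$. By the $\partial\bar\partial$-lemma and averaging, every $T$-invariant metric in $L$ is of the form $\omega_\varphi$ with $\varphi\in\mathcal H^T$. For $\omega_\varphi$ we always use the potential $\theta_\zeta+\zeta\varphi$ of $\zeta$, in accordance with \eqref{eq:change}. For a tuple $m=(m_a)$ of potentials of fields $\zeta_a\in\mathfrak t_J$ we write $m^\varphi=(m_a+\zeta_a\varphi)$.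

Throughout we use
\begin{equation}\label{eq:parts}
\int f\,\bar\square h\,\omega^n=\int g^{j\bar k}\,\partial_{\bar k}f\,\partial_jh\,\omega^n .
\end{equation}

\begin{lemma}\label{lem:moment}
For smooth $\chi$ the integral $\int_X\chi(m^\varphi)\,\omega_\varphi^n$ does not depend on $\varphi\in\mathcal H^T$. Consequently the image of $m^\varphi$ does not depend on $\varphi$.
\end{lemma}

\begin{proof}
The derivative in direction $h$ is $\int(\sum_a\chi_a\,\zeta_ah-\chi\,\bar\square h)\,\omega_\varphi^n$, where $\chi_a=\partial_a\chi(m^\varphi)$ and $\bar\square$ belongs to $\omega_\varphi$. By \eqref{eq:parts}, $\int\chi\,\bar\square h\,\omega_\varphi^n=\int\sum_a\chi_a\,g_\varphi^{j\bar k}\partial_{\bar k}m^\varphi_a\,\partial_jh\,\omega^n_\varphi=\int\sum_a\chi_a\,\zeta_ah\,\omega_\varphi^n$. So the derivative is zero. The image of $m^\varphi$ is the support of the push-forward of the measure $\omega_\varphi^n$.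
\end{proof}

\section{The weighted Lichnerowicz operator and maximal tori}\label{sec:Lich}

The goal is to show that a $\mu^\lambda$-cscK metric is invariant under a maximal torus of $G$. For this we must split complex potentials of holomorphic fields commuting with $\xi$ into real and imaginary parts that are again potentials of holomorphic fields. The equation enters through an operator whose kernel consists of the potentials and which, thanks to the equation, agrees with its complex conjugate on suitable functions. In this section $\lambda\in\mathbb R$ is arbitrary.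

\subsection{The operator}

Let $\theta=\theta_\xi$ be a Killing potential of $\omega$. Write $u_{\bar l\bar k}=\nabla_{\bar l}\nabla_{\bar k}u$ for the tensor $\mathcal Du=\bar\partial\partial^\sharp u$ with an index lowered, and $\nabla^{\bar k}=g^{m\bar k}\nabla_m$. For complex-valued $u$ and $w$ put
\[
\mathbb Lu=e^{-\theta}\nabla^{\bar l}\nabla^{\bar k}\bigl(e^\theta u_{\bar l\bar k}\bigr),\qquad\text{so that}\qquad
\int(\mathbb Lu)\,\bar w\,e^\theta\omega^n=\int\langle\mathcal Du,\mathcal Dw\rangle\,e^\theta\omega^n .
\]
The operator $\mathbb L$ is elliptic, is self-adjoint for the measure $e^\theta\omega^n$, and $\ker\mathbb L=\{u:\partial^\sharp u\text{ is holomorphic}\}$. Let $\overline{\mathbb L}u=\overline{\mathbb L\bar u}$. Put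
\[
\Delta_\theta=-\bar\square+\bar\xi,\quad\bar\Delta_\theta=-\bar\square+\xi,\quad \rho_{m\bar l}=R_{m\bar l}-\theta_{m\bar l},\quad \langle\rho,\partial\bar\partial u\rangle=g^{m\bar k}g^{p\bar l}\rho_{m\bar l}\,u_{p\bar k}.
\]
Here $\bar\xi=\theta^{\bar k}\partial_{\bar k}$ with $\theta^{\bar k}=g^{m\bar k}\theta_m$, and $\Delta_\theta u=e^{-\theta}\nabla^{\bar k}(e^\theta u_{\bar k})$.

\begin{lemma}\label{lem:L}
We have
\begin{align}
\mathbb Lu&=\Delta_\theta^2u+\langle\rho,\partial\bar\partial u\rangle+g^{m\bar k}\,\partial_ms_\xi\,\partial_{\bar k}u,\label{eq:L}\\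
\overline{\mathbb L}u&=\bar\Delta_\theta^2u+\langle\rho,\partial\bar\partial u\rangle+g^{m\bar k}\,\partial_{\bar k}s_\xi\,\partial_mu.\label{eq:Lbar}
\end{align}
If $\omega$ is $\mu^\lambda$-cscK with respect to $\xi$, then
\begin{equation}\label{eq:LLbar}
\mathbb Lu=\overline{\mathbb L}u\qquad\text{whenever }(\operatorname{Im}\xi)u=0 .
\end{equation}
\end{lemma}

\begin{proof}
In normal coordinates at a point, $[\nabla_m,\nabla_{\bar l}]u_{\bar k}=-g^{p\bar q}(\partial_m\partial_{\bar l}g_{p\bar k})u_{\bar q}$. Contracting with $g^{m\bar k}$ and using $\partial_mg_{p\bar k}=\partial_pg_{m\bar k}$ we obtain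
\[
\nabla^{\bar k}\nabla_{\bar l}u_{\bar k}=\nabla_{\bar l}\nabla^{\bar k}u_{\bar k}+g^{m\bar k}R_{m\bar l}u_{\bar k}.
\]
Moreover $\theta^{\bar k}u_{\bar l\bar k}=\nabla_{\bar l}(\theta^{\bar k}u_{\bar k})-g^{m\bar k}\theta_{m\bar l}u_{\bar k}$. Adding,
\[
e^{-\theta}\nabla^{\bar k}(e^\theta u_{\bar l\bar k})=\nabla_{\bar l}(\Delta_\theta u)+g^{m\bar k}\rho_{m\bar l}\,u_{\bar k}.
\]
Now apply $e^{-\theta}\nabla^{\bar l}(e^\theta\,\cdot\,)$. The first term gives $\Delta^2_\theta u$. The form with coefficients $\rho_{m\bar l}$ is closed with trace $s+\bar\square\theta$, so $\nabla^{\bar l}\rho_{m\bar l}=\partial_m(s+\bar\square\theta)$, and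
\[
\mathbb Lu=\Delta_\theta^2u+\langle\rho,\partial\bar\partial u\rangle+g^{m\bar k}\bigl[\partial_m(s+\bar\square\theta)+\rho_{m\bar l}\theta^{\bar l}\bigr]u_{\bar k}.
\]
Since $\xi^j=g^{j\bar k}\theta_{\bar k}$, locally
\begin{equation}\label{eq:div}
\bar\square\theta=-\nabla_j\xi^j=-\partial_j\xi^j-\xi\log\det g .
\end{equation}
As $\xi$ is holomorphic, applying $\partial_{\bar l}$ gives $R_{m\bar l}\xi^m=\partial_{\bar l}\bar\square\theta$. Also $\theta_{m\bar l}\xi^m=\partial_{\bar l}(\xi\theta)=\partial_{\bar l}|\partial\theta|^2$. Subtracting and conjugating, $\rho_{m\bar l}\theta^{\bar l}=\partial_m(\bar\square\theta-|\partial\theta|^2)$. The bracket is therefore $\partial_ms_\xi$, which proves \eqref{eq:L}. Conjugation gives \eqref{eq:Lbar}.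

The field $\Delta_\theta-\bar\Delta_\theta=\bar\xi-\xi=-2\mathrm i\operatorname{Im}\xi$ commutes with $\bar\square$, $\xi$ and $\bar\xi$, since $\operatorname{Im}\xi$ is Killing and $[\xi,\bar\xi]=0$. If $(\operatorname{Im}\xi)u=0$, then $\Delta_\theta u=\bar\Delta_\theta u$ is again annihilated by $\operatorname{Im}\xi$, so $\Delta_\theta^2u=\bar\Delta^2_\theta u$. If $s_\xi=\lambda\theta+c$, the last terms of \eqref{eq:L} and \eqref{eq:Lbar} are $\lambda\bar\xi u$ and $\lambda\xi u$, which are equal for such $u$.
\end{proof}

\subsection{Maximal tori}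

\begin{proposition}\label{prop:maxtorus}
Let $\omega$ be $\mu^\lambda$-cscK with respect to $\xi$. There is a torus $T\subset G$ preserving $\omega$, with $\operatorname{Im}\xi\in\mathfrak t$, which is maximal among compact tori in $G$.
\end{proposition}

\begin{proof}
Let $K$ be the identity component of $\{g\in G:g^*\omega=\omega,\ g_*\xi=\xi\}$. It is closed in the isometry group, hence compact. By \S\ref{ss:fields} and \eqref{eq:ReIm} its Lie algebra is
\[
\mathfrak k=\{\operatorname{Im}\partial^\sharp r:\ r\text{ a real Killing potential},\ [\partial^\sharp r,\xi]=0\}.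
\]

\emph{Claim: the centralizer of $\operatorname{Im}\xi$ in $\mathrm{Lie}(G)$ is $\mathfrak k+J\mathfrak k$.} The inclusion $\supset$ holds since $\mathfrak k$, and hence $J\mathfrak k$, commutes with $\xi$. Conversely, an element of the centralizer is $2\operatorname{Re}Y$ with $Y=\partial^\sharp u\in\mathfrak h$ and $[Y,\xi]=0$. Then $\partial^\sharp((\operatorname{Im}\xi)u)=[\operatorname{Im}\xi,Y]=0$, so $(\operatorname{Im}\xi)u$ is constant, and it vanishes because its integral is zero. By \eqref{eq:LLbar}, $\overline{\mathbb L}u=\mathbb Lu=0$, that is, $\mathbb L\bar u=0$. So $a=\operatorname{Re}u$ and $b=\operatorname{Im}u$ lie in $\ker\mathbb L$: they are real Killing potentials. They are invariant under $\operatorname{Im}\xi$, so $\partial^\sharp a$ and $\partial^\sharp b$ commute with $\xi$. Hence $2\operatorname{Re}Y=2\operatorname{Re}\partial^\sharp a-2\operatorname{Im}\partial^\sharp b\in J\mathfrak k+\mathfrak k$.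

Also $\mathfrak k\cap J\mathfrak k=0$. Indeed, if $\operatorname{Im}\partial^\sharp r=J\operatorname{Im}\partial^\sharp q=\operatorname{Re}\partial^\sharp q$ with $r,q$ real, then $\partial^\sharp(q+\mathrm ir)=0$, so $r$ and $q$ are constant.

Let $T$ be a maximal torus of $K$. The element $\operatorname{Im}\xi\in\mathfrak k$ is central in $\mathfrak k$, so $\operatorname{Im}\xi\in\mathfrak t$. Let $T'\supset T$ be a torus in $G$. An element of $\mathfrak t'$ centralizes $\operatorname{Im}\xi\in\mathfrak t\subset\mathfrak t'$, so it is $a+Jb$ with $a,b\in\mathfrak k$. It commutes with $\mathfrak t\subset\mathfrak k$; since $\mathfrak k\cap J\mathfrak k=0$, both $a$ and $b$ commute with $\mathfrak t$. By maximality of $T$ in $K$, $a,b\in\mathfrak t$, and therefore $Jb\in\mathfrak t'$. Write $b=\operatorname{Im}\partial^\sharp r$. Then $Jb=\operatorname{Re}\partial^\sharp r$ and $(Jb)r=|\partial r|^2\ge0$, so $r$ is nondecreasing along the flow $\phi_t$ of $Jb$. This flow lies in a compact torus, so $\phi_{t_j}\to\mathrm{id}$ for some $t_j\to\infty$. If $dr(x)\ne0$,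 then $r(\phi_{t_j}x)\ge r(\phi_1x)>r(x)$ for large $j$, a contradiction. So $b=0$ and $\mathfrak t'=\mathfrak t$.
\end{proof}

\begin{corollary}\label{cor:common}
Let $\omega,\omega'\in\mathcal H(X,L)$ be $\mu^\lambda$-cscK with respect to $\xi,\xi'$. There is $g_1\in G$ such that $\omega$ and $g_1^*\omega'$ are invariant under a common maximal torus $T$ of $G$ with $\operatorname{Im}\xi\in\mathfrak t$ and $\operatorname{Im}\,(g_1^{-1})_*\xi'\in\mathfrak t$. The metric $g_1^*\omega'\in\mathcal H(X,L)$ is $\mu^\lambda$-cscK with respect to $(g_1^{-1})_*\xi'$.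
\end{corollary}

\begin{proof}
Take $T,T'$ from Proposition \ref{prop:maxtorus} for $\omega,\omega'$. They lie in maximal compact subgroups of $G$, which are connected and conjugate in $G$, and they are maximal tori there. Maximal tori of a compact connected group are conjugate, so $g_1^{-1}T'g_1=T$ for some $g_1\in G$. The rest is naturality.
\end{proof}

\section{Uniqueness of the phase}\label{sec:phase}

\subsection{The function \texorpdfstring{$W^\lambda$}{W} does not depend on the metric}

On $\mathbb P^1$ the metric disappeared from $E_\omega(v_x)$ after two integrations by parts. In general this is best seen with equivariantly closed forms.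

\begin{lemma}\label{lem:W}
Let $T\subset G$ be a torus and $\zeta\in\mathfrak t_J$. Then $W^\lambda(\zeta)=E_\omega(v_{\zeta,\omega})$ does not depend on the $T$-invariant metric $\omega\in\mathcal H(X,L)$.
\end{lemma}

\begin{proof}
Let $\theta=\theta_\zeta$, $Z=\int e^\theta\omega^n$ and $b=\bar\square\theta$. The density $v_{\zeta,\omega}=e^\theta/Z$ does not depend on the constant in $\theta$. From
\begin{equation}\label{eq:zero}
0=\int\bar\square(e^\theta)\,\omega^n=\int(\bar\square\theta-|\partial\theta|^2)\,e^\theta\omega^n
\end{equation}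
we get
\[
E_\omega(v_{\zeta,\omega})=\frac AZ-\lambda\Bigl(\frac1Z\int\theta e^\theta\omega^n-\log Z\Bigr),\qquad A=\int(s+b)\,e^\theta\omega^n .
\]
By Lemma \ref{lem:moment}, $Z$ and $\int\theta e^\theta\omega^n$ do not depend on $\omega$ if the potentials are related as in \eqref{eq:change}. It remains to treat $A$. Let $\beta=\mathrm{Ric}(\omega)$. Since $n\beta\wedge\omega^{n-1}=s\,\omega^n$,
\[
A=n!\int_X(\beta+b)\,e^{\omega+\theta},\qquad e^{\omega+\theta}=e^\theta\sum_k\frac{\omega^k}{k!},
\]
where $\int_X$ picks out the component of degree $2n$. On the algebra of smooth forms consider $\bar\partial_\zeta=\bar\partial+\mathrm i\,\iota_\zeta$. It is an antiderivation, and $\int_X\bar\partial_\zeta\alpha=0$ for all $\alpha$: contraction has no component of top degree, and the top-degree part of $\bar\partial\alpha$ is exact. By \eqref{eq:div} for $\zeta$, $\iota_\zeta\beta=-\mathrm i\bar\partial(\zeta\log\det g)=\mathrm i\bar\partial b$. Hence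
\[
\bar\partial_\zeta(\omega+\theta)=\bar\partial\theta+\mathrm i\cdot\mathrm i\bar\partial\theta=0,\qquad \bar\partial_\zeta(\beta+b)=\bar\partial b+\mathrm i\cdot\mathrm i\bar\partial b=0 .
\]
Now vary $\omega$ by $\dot\omega=\mathrm i\partial\bar\partial\varphi$ with $\varphi$ real and $T$-invariant. Then $\dot\theta=\zeta\varphi$. With $\psi=\bar\square\varphi$ we have $(\log\det g)^{\cdot}=-\psi$, so $\dot\beta=\mathrm i\partial\bar\partial\psi$, and $\dot b=\zeta\psi$ by \eqref{eq:div}. For any function $h$,
\[
\bar\partial_\zeta(-\mathrm i\partial h)=-\mathrm i\bar\partial\partial h+\zeta h=\mathrm i\partial\bar\partial h+\zeta h .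
\]
So $\dot\omega+\dot\theta=\bar\partial_\zeta(-\mathrm i\partial\varphi)$ and $\dot\beta+\dot b=\bar\partial_\zeta(-\mathrm i\partial\psi)$, and
\[
\frac{\dot A}{n!}=\int_X\bar\partial_\zeta\Bigl[\bigl(-\mathrm i\partial\psi-\mathrm i\partial\varphi\wedge(\beta+b)\bigr)\wedge e^{\omega+\theta}\Bigr]=0 .
\]
The $T$-invariant metrics in $L$ form a convex, hence connected, set.
\end{proof}

\begin{remark}\label{rem:c}
If $s_\xi-\lambda\theta_\xi=c$ with $\xi\in\mathfrak t_J$, then \eqref{eq:zero} gives $cZ=A-\lambda\int\theta e^\theta\omega^n$. So, with potentials related by $\theta\mapsto\theta+\xi\varphi$, the constant $c$ is the same for all $T$-invariant metrics in $L$ that are $\mu^\lambda$-cscK with respect to this $\xi$.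
\end{remark}

\subsection{The phase is the minimizer}

\begin{lemma}\label{lem:diff}
Let $\omega$ be $\mu^\lambda$-cscK with respect to $\xi$, and let $v_0=v_{\xi,\omega}$. For every smooth $v>0$ with $\int v\,\omega^n=1$,
\[
E_\omega(v)-E_\omega(v_0)=\int_Xv\,\Bigl|\partial\log\frac v{v_0}\Bigr|^2_\omega\omega^n-\lambda\int_Xv\log\frac v{v_0}\,\omega^n .
\]
\end{lemma}

\begin{proof}
Write $v_0=e^f$ and $v=e^h$. Then $f=\theta_\xi-\log Z$, with $Z=\int e^{\theta_\xi}\omega^n$, satisfies $s+2\bar\square f-|\partial f|^2-\lambda f=c$ for a constant $c$. We have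
\[
\frac{|\partial v|^2}v=v|\partial h|^2=v|\partial(h-f)|^2+2\operatorname{Re}\langle\partial f,\partial v\rangle-v|\partial f|^2,
\]
and $\int2\operatorname{Re}\langle\partial f,\partial v\rangle\,\omega^n=\int2v\,\bar\square f\,\omega^n$. Hence
\[
E_\omega(v)=\int v|\partial(h-f)|^2\omega^n+\int v(c+\lambda f)\,\omega^n-\lambda\int vh\,\omega^n=c+\int v|\partial(h-f)|^2\omega^n-\lambda\int v(h-f)\,\omega^n ,
\]
and $E_\omega(v_0)=c$.
\end{proof}

\begin{proposition}\label{prop:phase}
Let $\lambda\le0$, let $T\subset G$ be a torus, and let $\omega\in\mathcal H(X,L)$ be $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi\in\mathfrak t_J$. Then $W^\lambda(\zeta)>W^\lambda(\xi)$ for all $\zeta\in\mathfrak t_J\setminus\{\xi\}$. If $\omega'\in\mathcal H(X,L)$ is also $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi'\in\mathfrak t_J$, then $\xi'=\xi$.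
\end{proposition}

\begin{proof}
Take $v=v_{\zeta,\omega}$ in Lemma \ref{lem:diff}. The relative entropy is $\ge0$ by Jensen's inequality, so for $\lambda\le0$ both terms are $\ge0$. The first vanishes only if $v/v_0$ is constant. Then $\theta_\zeta-\theta_\xi$ is constant and $\zeta=\xi$. This proves the inequality. By Lemma \ref{lem:W}, $W^\lambda$ can be computed from $\omega$ or from $\omega'$, so $\xi$ and $\xi'$ are both its unique minimizer on $\mathfrak t_J$.
\end{proof}

This proves Theorem A(2). For $\lambda>0$ the two terms in Lemma \ref{lem:diff} compete, and by Theorem B the entropy may win.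

\section{Uniqueness for a fixed phase}\label{sec:fixed}

In this section $\lambda\in\mathbb R$ is arbitrary, $T$ is a maximal torus of $G$, $\xi\in\mathfrak t_J$, and $\omega=\omega_0$ and $\omega_1$ are $T$-invariant metrics in $L$, both $\mu^\lambda$-cscK with respect to $\xi$. Fix a potential $\theta$ of $\xi$ with respect to $\omega$; if $\xi=0$, take $\theta=0$. For $\varphi\in\mathcal H^T$ put $\theta_\varphi=\theta+\xi\varphi$ and
\[
\mathcal G(\varphi)=-\bigl(s_\xi(\omega_\varphi)-\lambda\theta_\varphi-c\bigr)e^{\theta_\varphi}\omega_\varphi^n ,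
\]
with $c$ the common constant of Remark \ref{rem:c}. So $\mathcal G$ vanishes at $0$ and at potentials of $\omega_1$. The density $\mathcal G$ plays the role of the differential of a weighted K-energy. The heart of the matter is Proposition \ref{prop:mono} below: the pairing of $\mathcal G$ with the velocity of a weak geodesic does not decrease from the initial to the final point.

\subsection{Geodesics}\label{ss:geod}

Let $\Sigma=\{\tau\in\mathbb C:0<\operatorname{Re}\tau<1\}/2\pi\mathrm i\mathbb Z$. A path $u_t$, $0\le t\le1$, of functions on $X$ defines the function $U(\tau,x)=u_{\operatorname{Re}\tau}(x)$ on $\Sigma\times X$, and if it is smooth,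
\begin{equation}\label{eq:power}
(\omega+\mathrm i\partial\bar\partial U)^{n+1}=\frac{n+1}4\bigl(\ddot u-|\partial\dot u|^2_{\omega_u}\bigr)\,\omega_u^n\wedge\mathrm i\,d\tau\wedge d\bar\tau .
\end{equation}
This follows from $\omega+\mathrm i\partial\bar\partial U=\omega_u+\frac{\mathrm i}2(\partial\dot u\wedge d\bar\tau+d\tau\wedge\bar\partial\dot u)+\frac{\mathrm i}4\ddot u\,d\tau\wedge d\bar\tau$.

\emph{Chen's theorem} \cite{chen}. For smooth K\"ahler potentials $u_0,u_1$ and $\varepsilon>0$ there is a unique smooth path $u_t^\varepsilon$ of K\"ahler potentials with these endpoints and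
\[
(\ddot u-|\partial\dot u|^2_{\omega_u})\,\omega_u^n=\varepsilon\,\omega^n .
\]
As $\varepsilon\to0$ it converges in $C^{1,\alpha}(X\times[0,1])$ to the \emph{weak geodesic} $u_t$, for which $\omega+\mathrm i\partial\bar\partial U\ge0$ has bounded coefficients and $(\omega+\mathrm i\partial\bar\partial U)^{n+1}=0$.

We use the \emph{comparison principle} in the following form: if $U$ and $V$ are $\omega$-psh on $\Sigma\times X$ and continuous on $\overline\Sigma\times X$, if $(\omega+\mathrm i\partial\bar\partial U)^{n+1}=0$ and $V\le U$ on the boundary, then $V\le U$. Since $\omega$ is degenerate in the direction of $\tau$, one applies the usual comparison principle to $U$ and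
\[
V_\delta=(1-\delta)V+\delta(t^2-t)-\delta(1+\sup|V|),\qquad t=\operatorname{Re}\tau,\quad 0<\delta<1 .
\]
On the boundary $V_\delta<U$. Moreover $\omega+\mathrm i\partial\bar\partial V_\delta\ge\delta(\omega+\frac{\mathrm i}2d\tau\wedge d\bar\tau)$, whose top power is positive. So $\{V_\delta>U\}$ has measure zero, hence is empty, and $\delta\to0$ gives $V\le U$. In particular $U$ is the only $\omega$-psh solution of $(\omega+\mathrm i\partial\bar\partial U)^{n+1}=0$ that is continuous on $\overline\Sigma\times X$ with the given boundary values.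

\begin{lemma}\label{lem:geod}
Let $u_0,u_1\in\mathcal H^T$, with weak geodesic $u_t$.
\begin{enumerate}
\item[(a)] All $u_t^\varepsilon$ and $u_t$ are $T$-invariant, and $t\mapsto u_t(x)$ is convex.
\item[(b)] If $u'_t$ is the weak geodesic joining $u'_0,u'_1\in\mathcal H^T$, then $\sup|u_t-u'_t|\le\max(\sup|u_0-u'_0|,\sup|u_1-u'_1|)$ for all $t$. Moreover $|\dot u_0|,|\dot u_1|\le\sup|u_1-u_0|$.
\item[(c)] If $m$ is a tuple of potentials of fields $\zeta_a\in\mathfrak t_J$ and $w$ is a real function, smooth near the image of $m$, then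
\begin{equation}\label{eq:cons}
\int\dot u_0\,w(m^{u_0})\,\omega_{u_0}^n=\int\dot u_1\,w(m^{u_1})\,\omega_{u_1}^n .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $T$ preserves $\omega$, so invariance follows from uniqueness. Since $\ddot u^\varepsilon\ge|\partial\dot u^\varepsilon|^2\ge0$, the paths $u^\varepsilon_t(x)$ are convex in $t$, and so is their limit.

(b) The first claim is the comparison principle applied to one solution and the other shifted by a constant. Let $a=\sup|u_1-u_0|$. The functions $u_0-at$ and $u_1-a(1-t)$ are $\omega$-psh on $\Sigma\times X$ and lie below $U$ on the boundary. So $u_t\ge u_0-at$ and $u_t\ge u_1-a(1-t)$, which gives $\dot u_0\ge-a$ and $\dot u_1\le a$. By convexity $\dot u_0\le u_1-u_0\le\dot u_1$, so $\dot u_0\le a$ and $\dot u_1\ge-a$.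

(c) Along a smooth path in $\mathcal H^T$,
\[
\frac d{dt}\int\dot u\,w(m^u)\,\omega_u^n=\int\Bigl(\ddot u\,w+\dot u\sum_aw_a\,\zeta_a\dot u-\dot uw\,\bar\square\dot u\Bigr)\omega_u^n=\int w(m^u)\,(\ddot u-|\partial\dot u|^2)\,\omega_u^n
\]
by \eqref{eq:parts}, where $w_a=\partial_aw(m^u)$. For $u^\varepsilon$ this is $\varepsilon\int w(m^{u^\varepsilon})\,\omega^n=O(\varepsilon)$, because the image of $m^u$ is fixed. Let $\varepsilon\to0$; the endpoints do not depend on $\varepsilon$, and $\dot u_0^\varepsilon$ and $\dot u_1^\varepsilon$ converge uniformly.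
\end{proof}

\subsection{Endpoint slopes of the K-energy}\label{ss:slope}

Let $(Y,\omega_Y)$ be a connected compact K\"ahler manifold of dimension $N$, and let $\bar s$ be the mean scalar curvature of its class. For $u$ such that $\omega_u=\omega_Y+\mathrm i\partial\bar\partial u\ge0$ has bounded coefficients put
\[
\mathcal M(u)=\int\log\frac{\omega_u^N}{\omega_Y^N}\,\omega_u^N+\frac{\bar s}{N+1}\sum_{j=0}^N\int u\,\omega_u^j\wedge\omega_Y^{N-j}-\sum_{j=0}^{N-1}\int u\,\mathrm{Ric}(\omega_Y)\wedge\omega_u^j\wedge\omega_Y^{N-1-j},
\]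
with $0\log0=0$ in the first term.

\begin{theorem}[Berman--Berndtsson \cite{bb}]\label{thm:bb}
If $u_t$ is the weak geodesic joining smooth K\"ahler potentials $u_0,u_1$, then $t\mapsto\mathcal M(u_t)$ is continuous and convex on $[0,1]$.
\end{theorem}

For smooth potentials the derivative of $\mathcal M$ in direction $\dot u$ is $-\int\dot u\,(s(\omega_u)-\bar s)\,\omega_u^N$. A weak geodesic need not be smooth, but an inequality at the endpoints suffices.

\begin{lemma}\label{lem:slope}
For a weak geodesic $u_t$ with smooth endpoints,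
\begin{equation}\label{eq:slopes}
\int\dot u_0\,(s(\omega_{u_0})-\bar s)\,\omega_{u_0}^N\ \ge\ \int\dot u_1\,(s(\omega_{u_1})-\bar s)\,\omega_{u_1}^N .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Step 1.} We claim
\begin{equation}\label{eq:slope0}
\lim_{t\to0^+}\frac{\mathcal M(u_t)-\mathcal M(u_0)}t\ge-\int\dot u_0\,(s(\omega_{u_0})-\bar s)\,\omega_{u_0}^N .
\end{equation}
The limit exists in $[-\infty,\infty)$ by convexity. As $t\to0$, $u_t\to u_0$ and $(u_t-u_0)/t\to\dot u_0$ uniformly, and by Bedford--Taylor the products $\omega_{u_t}^j\wedge\omega_{u_0}^k$ converge weakly to $\omega_{u_0}^{j+k}$.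

The second and third terms of $\mathcal M$ satisfy
\[
\sum_{j=0}^N\int (u\,\omega_u^j-v\,\omega_v^j)\wedge\omega_Y^{N-j}=\sum_{j=0}^N\int(u-v)\,\omega_u^j\wedge\omega_v^{N-j}
\]
and the analogous formula with $\mathrm{Ric}(\omega_Y)$ and $N-1$. To see this, let $w_r=(1-r)v+ru$ for $0\le r\le1$, so $\omega_{w_r}=(1-r)\omega_v+r\omega_u$, and put $a_j(r)=\int(u-v)\,\omega_{w_r}^j\wedge\omega_Y^{N-j}$. Integration by parts gives $\frac d{dr}\int w_r\,\omega_{w_r}^j\wedge\omega_Y^{N-j}=(j+1)a_j-j\,a_{j-1}$, so the sum over $j$ has derivative $(N+1)a_N$. Integrate over $r$ and use $\int_0^1\binom Njr^j(1-r)^{N-j}dr=\frac1{N+1}$. The other formula is proved by the same computation with $\mathrm{Ric}(\omega_Y)$ as a fixed closed factor. Hence the difference quotients of the second and third terms converge to $\bar s\int\dot u_0\,\omega_{u_0}^N$ and $-N\int\dot u_0\,\mathrm{Ric}(\omega_Y)\wedge\omega_{u_0}^{N-1}$.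

For the entropy let $F=\log(\omega_{u_0}^N/\omega_Y^N)$, a smooth function. By convexity of $x\log x$ and equality of total masses,
\[
\int\log\frac{\omega_{u_t}^N}{\omega_Y^N}\,\omega_{u_t}^N-\int F\,\omega_{u_0}^N\ge\int F(\omega_{u_t}^N-\omega_{u_0}^N)=\int(u_t-u_0)\,\mathrm i\partial\bar\partial F\wedge\sum_{j=0}^{N-1}\omega_{u_t}^j\wedge\omega_{u_0}^{N-1-j}.
\]
Divided by $t$, the right side tends to $N\int\dot u_0\,\mathrm i\partial\bar\partial F\wedge\omega_{u_0}^{N-1}=N\int\dot u_0\,(\mathrm{Ric}(\omega_Y)-\mathrm{Ric}(\omega_{u_0}))\wedge\omega_{u_0}^{N-1}$. Adding the three contributions gives \eqref{eq:slope0}.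

\emph{Step 2.} Apply \eqref{eq:slope0} to the reversed geodesic $u_{1-t}$, whose initial derivative is $-\dot u_1$. The left derivative of $\mathcal M(u_t)$ at $1$ is thus at most $-\int\dot u_1(s(\omega_{u_1})-\bar s)\,\omega_{u_1}^N$. By convexity the right derivative at $0$ is at most the left derivative at $1$, and \eqref{eq:slopes} follows.
\end{proof}

\subsection{A bundle whose volume carries the weight}\label{ss:bundle}

We want \eqref{eq:slopes} with $\omega^n$ replaced by $e^\theta\omega^n$ and $s$ by $s_\xi$. The idea is visible in the simplest case, when $-2\operatorname{Im}\xi$ generates a circle action. Take a compact complex manifold $B$ of dimension $d$ with a flat K\"ahler form $\omega_B$ that is the curvature form of a Hermitian line bundle, and let $Y\to B$ be the bundle with fiber $X$ associated with this line bundle by means of the circle action. In suitable trivializations, at the points over a given $b_0\in B$, we shall have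
\[
\omega_Y=\omega+(d+\theta)\,\omega_B,\qquad \omega_Y^{n+d}=\mathrm{const}\cdot\Bigl(1+\frac\theta d\Bigr)^d\,\omega^n\wedge\omega_B^d ,
\]
so the volume of $Y$ sees the weight $(1+\theta/d)^d\to e^\theta$. In general $\xi$ generates a higher-dimensional torus, possibly with irrational slopes, and we use one factor for each of several circles.

\smallskip
\emph{The action.} Choose $\xi_1,\dots,\xi_p\in\mathfrak t_J$ such that the fields $2\operatorname{Re}(\mathrm i\xi_a)=-2\operatorname{Im}\xi_a$ have $2\pi$-periodic flows and $\xi=\sum_ar_a\xi_a$ with all $r_a>0$. To do this, expand $\xi$ in a basis given by circle subgroups of $T$, drop zero coefficients, and replace $\xi_a$ by $-\xi_a$ if $r_a<0$. If $\xi=0$, then $p=0$ and $Y=X$ below. Let $m_a$ be potentials of $\xi_a$ with respect to $\omega$, normalized so that $\sum_ar_am_a=\theta$. The group $(\mathbb C^*)^p$ acts holomorphically on $X$ by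
\[
(e^{h_1},\dots,e^{h_p})\cdot x=\exp\Bigl(\sum_ah_a\xi_a\Bigr)x .
\]
Put $\sigma_\eta=\exp(\sum_a\eta_a\xi_a)$ for $\eta\in\mathbb R^p$. These maps commute with each other and with $T$, and they preserve the fields $\xi_a$. For $w\in(\mathbb C^*)^p$ we have $w\cdot x=\sigma_{\log|w|}(kx)$ for some $k\in T$, where $\log|w|=(\log|w_a|)_a$. For real $T$-invariant $F$,
\begin{equation}\label{eq:dsigma}
\partial_{\eta_a}(F\circ\sigma_\eta)=2(\xi_aF)\circ\sigma_\eta .
\end{equation}
Let $f_\eta$ be the solution of $f_0=0$, $\partial_{\eta_a}f_\eta=2m_a\circ\sigma_\eta$. This system is integrable by \eqref{eq:dsigma} and the symmetry \eqref{eq:sym}. We have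
\begin{equation}\label{eq:fs}
\sigma_\eta^*\omega=\omega+\mathrm i\partial\bar\partial f_\eta,\qquad \xi_af_\eta=m_a\circ\sigma_\eta-m_a .
\end{equation}
Both hold at $\eta=0$. The $\eta_a$-derivatives of the two sides of the first agree by \eqref{eq:Lie}. The $\eta_b$-derivatives of the two sides of the second are $2(\xi_am_b)\circ\sigma_\eta$ and $2(\xi_bm_a)\circ\sigma_\eta$, which agree by \eqref{eq:sym}.

\smallskip
\emph{The base.} For $d\ge1$ let $B_1,\dots,B_p$ be copies of a product of $d$ elliptic curves. On an elliptic curve a flat K\"ahler form of area $2\pi$ is the curvature form of a Hermitian metric on a line bundle of degree one. Taking the tensor product of the pullbacks, we get a line bundle $Q_a\to B_a$ with Hermitian metric whose curvature form $\omega_a$ is a flat K\"ahler form: $\mathrm i\partial\bar\partial(-\log|e|^2)=\omega_a$ for local holomorphic frames $e$. Let $B=\prod_aB_a$, and let $P\to B$ be the bundle whose fiber over $b$ consists of the tuples $e=(e_a)$ of nonzero vectors $e_a\in(Q_a)_{b_a}$. The functions $\eta_a(e)=-\log|e_a|$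 on $P$ satisfy
\[
\mathrm i\partial\bar\partial\eta_a=\tfrac12\omega_a,\qquad E_a\eta_b=-\tfrac12\delta_{ab},
\]
where $E_a$ is the holomorphic field generating the scaling of $e_a$ and pullbacks are suppressed. The group $(\mathbb C^*)^p$ acts freely on $P\times X$ by $w(e,x)=(we,w\cdot x)$. The quotient $Y$, the bundle with fiber $X$ associated with $P$, is a connected compact complex manifold of dimension $N=n+pd$, with projection $\pi:Y\to B$. A local holomorphic section $e(b)$ of $P$ gives the trivialization $(b,x)\mapsto[e(b),x]$ of $Y$ with fiber $X$.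

\smallskip
\emph{Lifting functions.} A $T$-invariant function $F$ on $X$ lifts to $F^Y([e,x])=F(\sigma_{\eta(e)}x)$. This is well defined: $\eta(we)=\eta(e)-\log|w|$, so $\sigma_{\eta(we)}(w\cdot x)=k\,\sigma_{\eta(e)}x$ for some $k\in T$.

\smallskip
\emph{Lifting metrics.} Let $c_a=d/r_a$. On $P\times X$ consider the closed real $(1,1)$-form
\[
\Omega=\omega+\mathrm i\partial\bar\partial\mathcal F+\sum_ac_a\omega_a,\qquad \mathcal F(e,x)=f_{\eta(e)}(x).
\]
The orbits of $(\mathbb C^*)^p$ are generated by the holomorphic fields $v_a=E_a+\xi_a$. By the definition of $f_\eta$ and \eqref{eq:fs},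
\[
v_a\mathcal F=-\tfrac12\cdot2m_a\circ\sigma_\eta+(m_a\circ\sigma_\eta-m_a)=-m_a .
\]
Since $E_a$ is vertical, $\iota_{E_a}\omega_b=0$. Hence $\iota_{v_a}\Omega=\mathrm i\bar\partial m_a+\mathrm i\bar\partial(v_a\mathcal F)=0$. Since $\Omega$ is real and closed, it is invariant under the connected group $(\mathbb C^*)^p$ and annihilated by vectors tangent to the orbits. So it is the pullback of a closed real $(1,1)$-form $\omega_Y$ on $Y$. In a trivialization given by a section $e(b)$,
\begin{equation}\label{eq:omegaY}
\omega_Y=\omega+\mathrm i\partial\bar\partial\bigl(f_{\eta(b)}(x)\bigr)+\sum_ac_a\omega_a,\qquad \eta(b)=\eta(e(b)).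
\end{equation}
In particular its restriction to the fiber over $b$ is $\sigma_{\eta(b)}^*\omega$.

For $\varphi\in\mathcal H^T$, the function belonging to $(\omega_\varphi,m^\varphi)$ in place of $(\omega,m)$ is $f_\eta+\varphi\circ\sigma_\eta-\varphi$, by \eqref{eq:dsigma}. So
\begin{equation}\label{eq:phiY}
\omega_Y+\mathrm i\partial\bar\partial\varphi^Y=(\omega_\varphi)_Y .
\end{equation}

\smallskip
\emph{Adapted sections.} Given $b_0\in B$, call a local holomorphic section of $P$ \emph{adapted at $b_0$} if $\eta(b_0)=0$ and $d\eta(b_0)=0$. Such sections exist: multiply the components of any section by exponentials of holomorphic functions. For a smooth function $\Psi(\eta,z)$ of $\eta\in\mathbb R^p$ and further complex variables $z$, the chain rule gives, at points over $b_0$,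
\begin{equation}\label{eq:chain}
\mathrm i\partial\bar\partial\bigl[\Psi(\eta(b),z)\bigr]=\mathrm i\partial\bar\partial_z\Psi(0,z)+\frac12\sum_a\partial_{\eta_a}\Psi(0,z)\,\omega_a ,
\end{equation}
since $\mathrm i\partial\bar\partial\eta_a=\frac12\omega_a$ and all terms containing $d\eta$ vanish. Every computation on $Y$ reduces to this formula. With $\Psi=f_\eta(x)$ we get, at points over $b_0$ in an adapted trivialization,
\begin{equation}\label{eq:adapted}
\omega_Y=\omega+\sum_a(c_a+m_a)\,\omega_a .
\end{equation}
This is positive if $d$ is so large that $d+r_am_a>0$ for all $a$, which we assume. By Lemma \ref{lem:moment} the same $d$ works for all $\omega_\varphi$, $\varphi\in\mathcal H^T$. So all $(\omega_\varphi)_Y$ are K\"ahler.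

\smallskip
\emph{Volume.} Put $v_d(m)=\prod_a(1+r_am_a/d)^d$ and $\Omega_B=\prod_a\omega_a^d$. Since $\omega_a^{d+1}=0$, \eqref{eq:adapted} gives
\begin{equation}\label{eq:vol}
\omega_Y^N=\gamma_d\,(v_d(m))^Y\,\omega_Y^n\wedge\pi^*\Omega_B,\qquad \gamma_d=\frac{N!}{n!\,(d!)^p}\prod_ac_a^d .
\end{equation}
Here both sides are globally defined on $Y$, and the identity is checked over each $b_0$ in an adapted trivialization, where $F^Y$ restricts to $F$ on the fiber. As $\omega_Y$ restricts to $\omega$ on that fiber, integration over the fibers gives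
\begin{equation}\label{eq:intY}
\int_YF^Y\omega_Y^N=C_d\int_XF\,v_d(m)\,\omega^n,\qquad C_d=\gamma_d\int_B\Omega_B,
\end{equation}
for continuous $T$-invariant $F$. The constant $C_d>0$ is the same for all $(\omega_\varphi)_Y$.

\smallskip
\emph{Scalar curvature.} Take a section adapted at $b_0$. By \eqref{eq:vol} and \eqref{eq:omegaY}, the logarithm of the density of $\omega_Y^N$ in local coordinates $(b,x)$, with flat coordinates on $B$, is up to constants
\[
\log v_d(m\circ\sigma_{\eta(b)})(x)+D(\eta(b),x),\qquad D(\eta,\cdot)=\log\det(\sigma_\eta^*g).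
\]
Only the restriction of $\omega_Y$ to the fibers enters, because $\Omega_B$ has top degree on $B$. At $\eta=0$, $\partial_{\eta_a}\log v_d(m\circ\sigma_\eta)=2\xi_a\log v_d$ by \eqref{eq:dsigma}, and $\partial_{\eta_a}D=-2\bar\square m_a$ by \eqref{eq:fs}. So \eqref{eq:chain} gives, at points over $b_0$,
\[
\mathrm{Ric}(\omega_Y)=\mathrm{Ric}(\omega)-\mathrm i\partial\bar\partial\log v_d+\sum_a\bigl(\bar\square m_a-\xi_a\log v_d\bigr)\omega_a .
\]
Now take the trace with respect to \eqref{eq:adapted}; the trace of $\omega_a$ is $\frac d{c_a+m_a}$. With $\kappa=\log v_d$ as a function of $m$ we have $\kappa_a=\partial_{m_a}\kappa=\frac d{c_a+m_a}$, and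
\[
\sum_a\kappa_a\,\bar\square m_a=\bar\square\kappa+\sum_{a,b}\kappa_{ab}\,g^{j\bar k}\partial_jm_a\,\partial_{\bar k}m_b,\qquad \sum_a\kappa_a\,\xi_a\kappa=|\partial\kappa|^2 .
\]
Hence $s(\omega_Y)=(S_d(\omega))^Y$ with
\begin{equation}\label{eq:Sd}
S_d(\omega)=s(\omega)+2\,\bar\square\log v_d-|\partial\log v_d|^2+\sum_{a,b}(\partial_a\partial_b\log v_d)\,g^{j\bar k}\partial_jm_a\,\partial_{\bar k}m_b .
\end{equation}
As $d\to\infty$, $\log v_d\to\sum_ar_am_a=\theta$ smoothly on the compact image of $m$. So $v_d(m)\to e^\theta$ and $S_d(\omega)\to s(\omega)+2\bar\square\theta-|\partial\theta|^2=s_\xi(\omega)$ uniformly. This limit is why the bundle was introduced.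

\subsection{The weighted slope inequality}

\begin{proposition}\label{prop:mono}
For $u_0,u_1\in\mathcal H^T$ and the weak geodesic $u_t$ joining them,
\[
\int_X\dot u_1\,\mathcal G(u_1)\ \ge\ \int_X\dot u_0\,\mathcal G(u_0).
\]
\end{proposition}

\begin{proof}
Construct $Y$ as in \S\ref{ss:bundle}, with $d$ large. We claim that $u_t^Y$ is the weak geodesic in $(Y,\omega_Y)$ joining $u_0^Y$ and $u_1^Y$. These endpoints are smooth K\"ahler potentials by \eqref{eq:phiY}.

Let $U^\varepsilon(\tau,x)=u^\varepsilon_{\operatorname{Re}\tau}(x)$ be Chen's approximations on $X$, and $U^{\varepsilon,Y}(\tau,[e,x])=U^\varepsilon(\tau,\sigma_{\eta(e)}x)$. By \eqref{eq:chain} with $z=(\tau,x)$ and \eqref{eq:dsigma}, over a point $b_0$ in an adapted trivialization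
\[
\omega_Y+\mathrm i\partial\bar\partial U^{\varepsilon,Y}=(\omega+\mathrm i\partial\bar\partial U^\varepsilon)+\sum_a(c_a+m_a+\xi_aU^\varepsilon)\,\omega_a .
\]
The coefficients of $\omega_a$ are $c_a+m_a^{u^\varepsilon}>0$, as the image of $m^u$ is fixed. The form $\omega+\mathrm i\partial\bar\partial U^\varepsilon$ is positive, since $\omega_{u^\varepsilon}>0$ and its top power is positive by \eqref{eq:power} and Chen's equation. So $\omega_Y+\mathrm i\partial\bar\partial U^{\varepsilon,Y}>0$. Its $(N+1)$-st power is the product of $(\omega+\mathrm i\partial\bar\partial U^\varepsilon)^{n+1}$ and $\prod_a(c_a+m_a^{u^\varepsilon})^d\omega_a^d$ with the factor $\frac{(N+1)!}{(n+1)!\,(d!)^p}$. By \eqref{eq:power}, Chen's equation and \eqref{eq:adapted},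
\[
(\omega_Y+\mathrm i\partial\bar\partial U^{\varepsilon,Y})^{N+1}=\frac{(N+1)\varepsilon}4\Bigl(\prod_a\frac{(c_a+m_a^{u^\varepsilon})^d}{(c_a+m_a)^d}\Bigr)^{\!Y}\omega_Y^N\wedge\mathrm i\,d\tau\wedge d\bar\tau=O(\varepsilon).
\]
As $\varepsilon\to0$, $U^{\varepsilon,Y}$ converges uniformly to $U^Y(\tau,\cdot)=u_{\operatorname{Re}\tau}^Y$. By Bedford--Taylor, $U^Y$ is $\omega_Y$-psh with $(\omega_Y+\mathrm i\partial\bar\partial U^Y)^{N+1}=0$, and it is continuous on $\overline\Sigma\times Y$ with boundary values $u_0^Y,u_1^Y$. By the uniqueness in \S\ref{ss:geod} it is the weak geodesic. Its velocity is $(\dot u_t)^Y$.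

By \eqref{eq:phiY} we may apply \eqref{eq:vol}--\eqref{eq:Sd} to the metrics $(\omega_{u_0})_Y$ and $(\omega_{u_1})_Y$, with $m^{u_0}$ and $m^{u_1}$ in place of $m$. Lemma \ref{lem:slope} on $Y$ and division by $C_d$ give
\[
\int\dot u_0\,\bigl(S_d(\omega_{u_0})-\bar s\bigr)v_d(m^{u_0})\,\omega_{u_0}^n\ge\int\dot u_1\,\bigl(S_d(\omega_{u_1})-\bar s\bigr)v_d(m^{u_1})\,\omega_{u_1}^n ,
\]
with $\bar s$ the mean scalar curvature on $Y$. The terms with $\bar s$ cancel by \eqref{eq:cons} with $w=v_d$. Let $d\to\infty$:
\[
\int\dot u_0\,s_\xi(\omega_{u_0})\,e^{\theta_{u_0}}\omega_{u_0}^n\ge\int\dot u_1\,s_\xi(\omega_{u_1})\,e^{\theta_{u_1}}\omega_{u_1}^n .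
\]
Subtract the identity \eqref{eq:cons} for the weight $(\lambda\theta+c)e^\theta$, a function of $m$ because $\theta=\sum_ar_am_a$.
\end{proof}

If the inequality were strict along nonconstant geodesics we would be done. It is not, and the available regularity does not allow us to analyze equality directly. Instead we perturb one endpoint so that $\mathcal G$ there becomes a first-order multiple of a density chosen to measure the distance of the geodesic from a straight segment. This requires inverting the linearization of $\mathcal G$.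

\subsection{Linearization}\label{ss:lin}

\begin{lemma}\label{lem:lin}
Let $u\in\mathcal H^T$ be such that $\omega_u$ is $\mu^\lambda$-cscK with respect to $\xi$, and let $\mathbb L,\theta_u$ belong to $\omega_u$. For real $T$-invariant $h$,
\begin{equation}\label{eq:lin}
\frac d{d\epsilon}\Big|_{\epsilon=0}\mathcal G(u+\epsilon h)=(\mathbb Lh)\,e^{\theta_u}\omega_u^n .
\end{equation}
For a smooth real $T$-invariant density $\nu$, the equation $(\mathbb Lh)\,e^{\theta_u}\omega_u^n=\nu$ has a smooth real $T$-invariant solution if and only if $\int\nu=0$ and $\int\theta_\zeta\,\nu=0$ for all $\zeta\in\mathfrak t_J$, where $\theta_\zeta$ is a real potential of $\zeta$ with respect to $\omega_u$.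
\end{lemma}

\begin{proof}
Drop the index $u$. For $\dot\omega=\mathrm i\partial\bar\partial h$ and $\dot\theta=\xi h$ we have
\[
\dot s=-\langle\mathrm{Ric},\partial\bar\partial h\rangle-\bar\square^2h,\qquad (\bar\square\theta)^{\cdot}=\xi\bar\square h,\qquad (|\partial\theta|^2)^{\cdot}=(\xi\theta)^{\cdot}=\xi\xi h,
\]
the second by \eqref{eq:div}. Moreover
\[
\bar\square(\xi h)=-g^{j\bar k}\nabla_j(\xi^mh_{m\bar k})=-\langle\partial\bar\partial\theta,\partial\bar\partial h\rangle+\xi\bar\square h,
\]
since $\nabla_j\xi^m=g^{m\bar q}\theta_{j\bar q}$ and $\nabla_jh_{m\bar k}=\nabla_mh_{j\bar k}$. As $\bar\Delta_\theta^2=\bar\square^2-\bar\square\xi-\xi\bar\square+\xi\xi$, we get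
\[
\dot s_\xi=-\bar\square^2h-\langle\mathrm{Ric},\partial\bar\partial h\rangle+2\xi\bar\square h-\xi\xi h=-\bar\Delta_\theta^2h-\langle\rho,\partial\bar\partial h\rangle .
\]
By \eqref{eq:Lbar} and $s_\xi=\lambda\theta+c$, $\overline{\mathbb L}h=\bar\Delta_\theta^2h+\langle\rho,\partial\bar\partial h\rangle+\lambda\xi h$. Hence $(s_\xi-\lambda\theta)^{\cdot}=-\overline{\mathbb L}h=-\mathbb Lh$ by \eqref{eq:LLbar}. Since $s_\xi-\lambda\theta-c=0$ at $u$, this gives \eqref{eq:lin}.

\emph{The invariant real kernel.} Let $r\in\ker\mathbb L$ be real and $T$-invariant. Then $\operatorname{Im}\partial^\sharp r$ is a Killing field in $\mathrm{Lie}(G)$ commuting with $T$. The closure of the group generated by $T$ and its flow is a compact connected abelian subgroup of $G$, so it equals $T$ by maximality. Hence $\partial^\sharp r\in\mathfrak t_J$. Thus the real $T$-invariant kernel is $\{\theta_\zeta:\zeta\in\mathfrak t_J\}+\mathbb R$.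

\emph{Solvability.} Since $\mathbb L$ is elliptic and self-adjoint for $e^\theta\omega^n$, the equation is solvable if and only if $\int\bar u\,\nu=0$ for all $u\in\ker\mathbb L$. The operator commutes with $T$, so by averaging it is enough to test $T$-invariant $u$. For these, \eqref{eq:LLbar} gives $\mathbb L\bar u=\overline{\overline{\mathbb L}u}=\overline{\mathbb Lu}=0$, so $\operatorname{Re}u$ and $\operatorname{Im}u$ lie in the real invariant kernel. A solution can be averaged over $T$ and then replaced by its real part, again by \eqref{eq:LLbar}.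
\end{proof}

\subsection{Choosing a point in the orbit}

We shall apply Lemma \ref{lem:lin} at $\omega_1$ to the density $-(\omega_0^n-\omega_1^n)$. The condition on $\theta_\zeta$ need not hold for $\omega_1$ itself, but it holds for one of its translates under $\exp(J\mathfrak t)$.

\begin{lemma}\label{lem:orbit}
There is $\zeta_*\in\mathfrak t_J$ such that $\omega_*=\sigma_{\zeta_*}^*\omega_1$, where $\sigma_\zeta=\exp(\zeta)$, satisfies
\[
\int\theta_\zeta\,(\omega_0^n-\omega_*^n)=0\qquad\text{for all real potentials }\theta_\zeta\text{ of fields }\zeta\in\mathfrak t_J\text{ with respect to }\omega_* .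
\]
\end{lemma}

\begin{proof}
Let $\theta^1_\zeta$ be the real potential of $\zeta$ with respect to $\omega_1$ with $\int\theta^1_\zeta\,\omega_1^n=0$, and let $\omega_1=\omega_0+\mathrm i\partial\bar\partial u_1$ with $u_1\in\mathcal H^T$. As for $f_\eta$ in \S\ref{ss:bundle}, there is a smooth family $u(\zeta)$, $\zeta\in\mathfrak t_J$, with $u(0)=u_1$, with derivative $2\theta^1_{\zeta'}\circ\sigma_\zeta$ in direction $\zeta'$, and with $\sigma_\zeta^*\omega_1=\omega_0+\mathrm i\partial\bar\partial u(\zeta)$. Its second derivative in direction $\zeta'$ is $4|\partial\theta^1_{\zeta'}|^2_{\omega_1}\circ\sigma_\zeta\ge0$. So $u(\zeta)(x)$ is convex in $\zeta$ for each $x$, and $\tilde F(\zeta)=\int u(\zeta)\,\omega_0^n$ is convex on $\mathfrak t_J$.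

Suppose that $\tilde F(t\zeta)$ is bounded above for $t\ge0$. A smooth $u$ with $\omega_0+\mathrm i\partial\bar\partial u>0$ satisfies $\bar\square_{\omega_0}u<n$. So Green's formula with a nonnegative Green function gives $\sup u\le V^{-1}\int u\,\omega_0^n+C$, where $V=\int\omega_0^n$. Hence $\sup_Xu(t\zeta)$ is bounded above for $t\ge0$. A convex function on $[0,\infty)$ that is bounded above is nonincreasing. So the derivative of $u(t\zeta)$ at $t=0$ gives $\theta_\zeta^1\le0$. As $\theta^1_\zeta$ has mean zero, it vanishes, and $\zeta=0$.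

So the closed convex set $\{\tilde F\le\tilde F(0)\}$ contains $0$ and no ray from $0$; it is therefore bounded, and $\tilde F$ attains its minimum at some $\zeta_*$. There $\int\theta^1_{\zeta'}\circ\sigma_{\zeta_*}\,\omega_0^n=0$ for all $\zeta'$, and $\int\theta^1_{\zeta'}\circ\sigma_{\zeta_*}\,\sigma_{\zeta_*}^*\omega_1^n=\int\theta^1_{\zeta'}\,\omega_1^n=0$. Since $\sigma_{\zeta_*}$ preserves $\zeta'$, the functions $\theta^1_{\zeta'}\circ\sigma_{\zeta_*}$ are potentials of $\zeta'$ with respect to $\omega_*$. Adding constants changes nothing because $\omega_0$ and $\omega_*$ have the same volume.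
\end{proof}

\subsection{Proof of Theorem A(3)}

The metric $\omega_*$ of Lemma \ref{lem:orbit} is $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi$, since $\sigma_{\zeta_*}$ commutes with $T$ and fixes $\xi$. As $\sigma_{\zeta_*}\in\exp(J\mathfrak t)$, it suffices to show $\omega_*=\omega_0$. We rename $\omega_*$ to $\omega_1$ and write $\omega_1=\omega_0+\mathrm i\partial\bar\partial u_1$ with $u_1\in\mathcal H^T$, and $u_0=0$. By Lemmas \ref{lem:lin} and \ref{lem:orbit} there is a smooth real $T$-invariant $h_1$ with
\[
(\mathbb L_1h_1)\,e^{\theta_{u_1}}\omega_1^n=-(\omega_0^n-\omega_1^n),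
\]
where $\mathbb L_1$ belongs to $\omega_1$. For small $\delta>0$ let $u_1^\delta=u_1+\delta h_1\in\mathcal H^T$. By \eqref{eq:lin} and $\mathcal G(u_1)=0$,
\[
\mathcal G(u_1^\delta)=-\delta\,(\omega_0^n-\omega_{u_1^\delta}^n)+O(\delta^2),\qquad \mathcal G(0)=0 .
\]
Let $u_t^\delta$ be the weak geodesic from $0$ to $u_1^\delta$. By Lemma \ref{lem:geod}(b), $|\dot u_0^\delta|,|\dot u_1^\delta|\le C$ with $C$ independent of $\delta$. Proposition \ref{prop:mono} gives $\int\dot u_1^\delta\,\mathcal G(u_1^\delta)\ge0$, that is, after enlarging $C$,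
\[
\int\dot u_1^\delta\,(\omega_0^n-\omega_{u_1^\delta}^n)\le C\delta .
\]
By \eqref{eq:cons} with $w=1$, $\int\dot u_1^\delta\,\omega_{u_1^\delta}^n=\int\dot u_0^\delta\,\omega_0^n$, so
\begin{equation}\label{eq:final}
\int(\dot u_1^\delta-\dot u_0^\delta)\,\omega_0^n\le C\delta .
\end{equation}
Convexity in $t$ gives $u_t^\delta\ge t\,\dot u_0^\delta$ and $u_t^\delta\ge u_1^\delta-(1-t)\dot u_1^\delta$. Combining these with weights $1-t$ and $t$,
\[
0\le t\,u_1^\delta-u_t^\delta\le t(1-t)(\dot u_1^\delta-\dot u_0^\delta),
\]
the first inequality again by convexity. Integrate against $\omega_0^n$, use \eqref{eq:final}, and let $\delta\to0$. By Lemma \ref{lem:geod}(b), $u_t^\delta\to u_t$ uniformly, where $u_t$ is the weak geodesic from $0$ to $u_1$. So the continuous function $tu_1-u_t\ge0$ has integral zero, and $u_t=tf$ with $f=u_1$ smooth. Now \eqref{eq:power} applies with $\ddot u=0$, and $\omega_{tf}>0$ is a convex combination of $\omega_0$ and $\omega_1$. Since the left side of \eqref{eq:power} vanishes for a weak geodesic, $|\partial f|^2_{\omega_{tf}}=0$.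 So $f$ is constant and $\omega_1=\omega_0$. \qed

\section{End of the proof of Theorem A}

Part (2) is Proposition \ref{prop:phase}, and part (3) was proved in \S\ref{sec:fixed}. For part (1), let $\lambda\le0$ and let $\omega,\omega'\in\mathcal H(X,L)$ be $\mu^\lambda$-cscK with respect to $\xi,\xi'$. Take $g_1$ and $T$ from Corollary \ref{cor:common}. The metrics $\omega$ and $g_1^*\omega'$ are $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi$ and $(g_1^{-1})_*\xi'$, both in $\mathfrak t_J$. By Proposition \ref{prop:phase}, $(g_1^{-1})_*\xi'=\xi$. By part (3) there is $\sigma\in\exp(J\mathfrak t)$ with $\sigma^*(g_1^*\omega')=\omega$. Put $g=(g_1\sigma)^{-1}\in G$. Then $\omega'=g^*\omega$. Since $\sigma$ fixes $\xi$,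
\[
\xi'=(g_1)_*\xi=(g_1\sigma)_*\xi=(g^{-1})_*\xi .
\]
As $G\subset\mathrm{Aut}(X,L)$, the conjecture follows. \qed

\begin{thebibliography}{9}

\bibitem{sketch}
\emph{A Sketch Of The Future Of $\mu$-cscK Metrics And $\mu$K-Stability},
\url{http://ithems-members.riken.jp/eijinoe/Kanazawa_2022_Oct.pdf}.

\bibitem{chen}
X.X. Chen, J. Differential Geom. 56 (2000).

\bibitem{bb}
Berman and Berndtsson, J. Amer. Math. Soc. 30 (2017).

\end{thebibliography}

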